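\title{Pell numbers and the transfinite inductive dimension of Smirnov's compacta}

\begin{abstract}
Smirnov's compacta $S^\alpha$, $\alpha<\omega_1$, are the transfinite analogues of the cubes $I^n$. Write $\alpha=\lambda(\alpha)+n(\alpha)$ with $\lambda(\alpha)$ a limit ordinal or $0$ and $n(\alpha)$ finite. It was conjectured that $\operatorname{trind}S^\alpha=\lambda(\alpha)+m$ whenever $\alpha$ is infinite and $n(\alpha)=2^{m-1}$, $m\ge1$. We show that this fails for every $m\ge3$ and every countable limit ordinal $\lambda(\alpha)$. Let $1,2,5,12,29,\dots$ be the Pell numbers $P_0,P_1,P_2,\dots$, so that $P_{m+1}=2P_m+P_{m-1}$. We prove that $\operatorname{trind}S^\alpha\le\lambda(\alpha)+m$ for infinite $\alpha$ with $n(\alpha)+1\le P_m$. In particular $\operatorname{trind}S^{\omega_0+4}=\omega_0+2$.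
\end{abstract}

\section{The question and the answer}

All spaces are separable metrizable, and $I=[0,1]$. The \emph{transfinite small inductive dimension} $\operatorname{trind}$, due to Hurewicz, extends the small inductive dimension to ordinal values. We put $\operatorname{trind}\emptyset=-1$. For an ordinal $\alpha\ge0$, $\operatorname{trind}X\le\alpha$ means that every point of $X$ has arbitrarily small open neighborhoods $U$ with $\operatorname{trind}\partial U<\alpha$. Then $\operatorname{trind}X$ is the least such $\alpha$, if there is one.

Every ordinal is uniquely $\alpha=\lambda(\alpha)+n(\alpha)$, where $\lambda(\alpha)$ is a limit ordinal or $0$ and $n(\alpha)<\omega_0$. \emph{Smirnov's compacta} $S^\alpha$, $\alpha<\omega_1$, are defined by recursion: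
\begin{itemize}
\item $S^0$ is a point;
\item $S^{\alpha+1}=S^\alpha\times I$, so that $S^n=I^n$ for finite $n$;
\item for a limit ordinal $\lambda$, $S^\lambda$ is the one-point compactification of the discrete sum $\bigoplus_{\beta<\lambda}S^\beta$, with added point $*$.
\end{itemize}

What is the dimension of $S^{\lambda+n}=S^\lambda\times I^n$, when $\lambda$ is a countable limit ordinal? In $S^\lambda$ the point $*$ has arbitrarily small clopen neighborhoods, namely $*$ together with all but finitely many of the summands. Multiplying by $I^n$ replaces $*$ by the cube $\{*\}\times I^n$, and a neighborhood of a point of this cube must be cut off inside the $I^n$-direction. The obvious cut is the product $W\times B$ of a clopen set $W$ and a box $B$. Its boundary is locally a subset of $S^\lambda\times I^{n-1}$, and induction on $n$ gives $\operatorname{trind}S^{\lambda+n}\le\lambda+n$.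

For large $n$ this bound is far from sharp. A neighborhood of a point $(*,x)$ meets infinitely many summands $S^\beta\times I^n$, and it may be cut differently, and ever more finely, in each of them. The following results are known.
\begin{itemize}
\item (Luxemburg) For every infinite $\alpha<\omega_1$,
\begin{equation}\label{eq:lux}
\operatorname{trind}S^\alpha\le\lambda(\alpha)+\left[\frac{n(\alpha)+2}{2}\right].
\end{equation}
\item If $\alpha<\omega_1$ is infinite and $n(\alpha)\le2^m-1$ for some integer $m$, then
\begin{equation}\label{eq:doubling}
\operatorname{trind}S^\alpha\le\lambda(\alpha)+m .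
\end{equation}
\item We have
\begin{equation}\label{eq:known}
\operatorname{trind}S^{\omega_0+2}=\operatorname{trind}S^{\omega_0+3}=\omega_0+2 .
\end{equation}
\end{itemize}

For $m\ge1$, the first value of $n(\alpha)$ for which \eqref{eq:doubling} does not give the bound $\lambda(\alpha)+m-1$ is $n(\alpha)=2^{m-1}$. The values \eqref{eq:known} agree with the guess that a jump occurs exactly there. This is the conjecture posed in \cite{FST}: \emph{if $\alpha<\omega_1$ is infinite and $n(\alpha)=2^{m-1}$ for some integer $m\ge1$, then $\operatorname{trind}S^\alpha=\lambda(\alpha)+m$.} By \eqref{eq:doubling} only the inequality ``$\ge$'' is in question. We show that it is false from $m=3$ on.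

Define the Pell numbers, with shifted index, by
\[
P_{-1}=0,\qquad P_0=1,\qquad P_{m+1}=2P_m+P_{m-1}\quad(m\ge0),
\]
so that $(P_m)_{m\ge0}=1,2,5,12,29,\dots$.

\begin{theorem}\label{thm:main}
If $\alpha<\omega_1$ is infinite, $m\ge0$ and $n(\alpha)+1\le P_m$, then $\operatorname{trind}S^\alpha\le\lambda(\alpha)+m$.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(i)] For every limit ordinal $\lambda<\omega_1$ and every $m\ge3$,
\[
\operatorname{trind}S^{\lambda+2^{m-1}}\le\lambda+m-1<\lambda+m .
\]
So the conjecture fails for every $m\ge3$ and every limit $\lambda<\omega_1$.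
\item[(ii)] $\operatorname{trind}S^{\omega_0+4}=\omega_0+2$.
\item[(iii)] For $\lambda(\alpha)=\omega_0$ the conjectured equality $\operatorname{trind}S^{\omega_0+2^{m-1}}=\omega_0+m$ holds exactly for $m=1$ and $m=2$.
\end{enumerate}
\end{corollary}

The first counterexample is $n(\alpha)=4$. For $m=2,3,4$ Theorem~\ref{thm:main} covers $n(\alpha)\le4,11,28$, while \eqref{eq:doubling} covers $n(\alpha)\le3,7,15$. The hypothesis that $\alpha$ is infinite is essential: for $\alpha=4$ the bound would read $\operatorname{trind}I^4\le2$. We do not decide the exact values of $\operatorname{trind}S^{\omega_0+n}$ for $n\ge5$, nor the cases $m=1,2$ of the conjecture for $\lambda(\alpha)>\omega_0$.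

The plan is as follows. Section~\ref{sec:setting} shows that only the points of the cube $\{*\}\times I^n$ matter. Section~\ref{sec:small} introduces the notion on which we induct, the number of finely broken sets needed to cover a closed set near that cube. Section~\ref{sec:example} carries out the construction by hand at one point of $S^{\lambda+1}$ and explains where $2P_m+P_{m-1}$ comes from. Sections~\ref{sec:colors} and~\ref{sec:step} give the general proof, and Section~\ref{sec:counter} proves Corollary~\ref{cor:main}.

\section{Reduction to the cube at infinity}\label{sec:setting}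

We write $\operatorname{trind}_zX\le\alpha$ if the point $z\in X$ has arbitrarily small open neighborhoods in $X$ whose boundaries in $X$ have $\operatorname{trind}<\alpha$. Thus, for $\alpha\ge0$, $\operatorname{trind}X\le\alpha$ if and only if $\operatorname{trind}_zX\le\alpha$ for all $z\in X$. We use three standard facts.
\begin{enumerate}
\item[(T1)] If $A\subset X$, then $\operatorname{trind}A\le\operatorname{trind}X$. This follows by induction from $\partial_A(U\cap A)\subset A\cap\partial_XU$.
\item[(T2)] If $N$ is a neighborhood of $z$ in $X$, then $\operatorname{trind}_zN\le\alpha$ implies $\operatorname{trind}_zX\le\alpha$. Indeed, an open neighborhood of $z$ in $N$ whose closure in $X$ lies in the interior of $N$ is open in $X$, and its boundaries in $N$ and in $X$ coincide. In particular, a finite disjoint union of clopen subspaces has as its $\operatorname{trind}$ the maximum of theirs.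
\item[(T3)] If $\operatorname{trind}X$ or $\dim X$ is finite, then $\operatorname{trind}X=\dim X$; in particular $\operatorname{trind}I^n=n$.
\end{enumerate}

From now on, until the end of Section~\ref{sec:step}, fix a limit ordinal $\lambda<\omega_1$ and an integer $n\ge0$. Since $\lambda$ is countable, we can enumerate $\{\beta:\beta<\lambda\}=\{\beta_1,\beta_2,\dots\}$. Put $M_j=S^{\beta_j}$. Then $S^\lambda=\{*\}\cup\bigoplus_jM_j$, the $M_j$ are compact and clopen, and every neighborhood of $*$ contains all but finitely many of them. Let
\[
Y=S^{\lambda+n}=S^\lambda\times I^n,\qquad E_j=M_j\times I^n=S^{\beta_j+n},\qquad E_\infty=\{*\}\times I^n,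
\]
and let $\pi:Y\to I^n$ be the projection. For $X\subset Y$ put $X_j=X\cap E_j$; this is a clopen subset of $X$. We denote by $B(x,r)$ the open ball in $I^n$. The sets
\[
\Bigl(\{*\}\cup\bigcup_{j\ge J}M_j\Bigr)\times B(x,r),\qquad J\ge1,\ r>0,
\]
form a neighborhood base at $(*,x)$. So a neighborhood of $(*,x)$ is small as soon as its $\pi$-image is close to $x$ and it misses $E_j$ for small $j$; nothing is required in the direction of $M_j$.

\begin{lemma}\label{lem:infinity}
Subsets of $E_\infty$ and of each $E_j$ have $\operatorname{trind}<\lambda$. Consequently, if $X\subset Y$, $m\ge0$, and $\operatorname{trind}_zX\le\lambda+m$ for every $z\in X\cap E_\infty$, then $\operatorname{trind}X\le\lambda+m$.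
\end{lemma}

\begin{proof}
By (T1) and (T3), subsets of $E_\infty$ have $\operatorname{trind}\le n<\lambda$. Let $\gamma=\beta_j+n<\lambda$, so $E_j=S^\gamma$. If $\gamma$ is finite, then $\operatorname{trind}E_j=\gamma<\lambda$. If $\gamma$ is infinite, then \eqref{eq:lux} gives $\operatorname{trind}S^\gamma<\lambda(\gamma)+\omega_0\le\lambda$, since $\lambda(\gamma)+\omega_0$ is the next limit ordinal after $\lambda(\gamma)<\lambda$. Subsets are covered by (T1).

If $z\in X_j$, then $X_j$ is an open neighborhood of $z$ in $X$ with $\operatorname{trind}X_j<\lambda$, so $\operatorname{trind}_zX\le\lambda+m$ by (T2). The other points of $X$ lie in $E_\infty$.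
\end{proof}

Instead of \eqref{eq:lux} one can use Theorem~\ref{thm:main} itself for smaller limit ordinals, by induction on $\lambda$.

\section{Small sets}\label{sec:small}

The \emph{$\pi$-diameter} of a set is the diameter of its $\pi$-image; the empty set has diameter $0$. We call a compact set \emph{$\varepsilon$-fine} if it is a finite, possibly empty, disjoint union of compact sets of $\pi$-diameter $\le\varepsilon$; these sets are its \emph{pieces}. The pieces are clopen in it, and a closed subset of an $\varepsilon$-fine set is $\varepsilon$-fine.

\begin{definition}\label{def:small}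
Let $q\ge0$. A closed set $X\subset Y$ is \emph{$q$-small} if there are $J$ and numbers $\varepsilon_j\ge0$ with $\varepsilon_j\to0$ such that, for each $j\ge J$, $X_j$ is a union of $q$ sets that are $\varepsilon_j$-fine. In particular, $X$ is $0$-small if there is $J$ with $X_j=\emptyset$ for all $j\ge J$.
\end{definition}

Closed subsets of $q$-small sets are $q$-small, and $q$-small implies $q'$-small for $q'\ge q$. The number $q-1$ plays the role of a covering dimension, but only in the direction of $I^n$ and only in the limit $j\to\infty$: the dimensions of the sets $M_j$, which are unbounded and may be infinite, do not enter. The whole space has the expected value.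

\begin{lemma}\label{lem:cube}
$Y=S^{\lambda+n}$ is $(n+1)$-small.
\end{lemma}

\begin{proof}
Let $\varepsilon>0$. Take a triangulation $K$ of $I^n$ with simplices of diameter $\le\varepsilon/2$, and let $K'$ be its barycentric subdivision. For a vertex $v$ of $K'$ let $b_v$ be the barycentric coordinate at $v$, and put $D_v=\{x:b_v(x)=\max_wb_w(x)\}$. The sets $D_v$ are compact and cover $I^n$. On $D_v$ we have $b_v>0$, so each point of $D_v$ lies in a simplex of $K'$ with vertex $v$, and hence within $\varepsilon/2$ of $v$. Thus $\operatorname{diam}D_v\le\varepsilon$.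

If $x\in D_v\cap D_w$ with $v\ne w$, then $b_v(x)=b_w(x)>0$, so $v$ and $w$ span an edge of $K'$. The vertices of a simplex of $K'$ are the barycenters of simplices of $K$ of pairwise different dimensions. Hence, for each $i=0,\dots,n$, the sets $D_v$ with $v$ the barycenter of an $i$-simplex of $K$ are pairwise disjoint. Let $D^i$ be their union. Then $D^0\cup\dots\cup D^n=I^n$. For each $j$ apply this with $\varepsilon=1/j$: the resulting $n+1$ sets $M_j\times D^i$ are $1/j$-fine and cover $E_j$.
\end{proof}

We want upper bounds for $\operatorname{trind}X$ in terms of $q$. For $q=0$ and $q=1$ they are immediate.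

\begin{lemma}\label{lem:start}
A $0$-small set has $\operatorname{trind}<\lambda$. A $1$-small set has $\operatorname{trind}\le\lambda$.
\end{lemma}

\begin{proof}
If $X$ is $0$-small, it is the disjoint union of finitely many clopen sets, namely $X\cap E_\infty$ and finitely many $X_j$. By Lemma~\ref{lem:infinity} all have $\operatorname{trind}<\lambda$, and so has $X$ by (T2).

Let $X$ be $1$-small, with $J$ and $\varepsilon_j$ as in Definition~\ref{def:small}, and let $(*,x_0)\in X$. Let $\eta>0$, and let $J'\ge J$ be so large that $\varepsilon_j<\eta/2$ for $j\ge J'$. Let $V$ consist of the points $(*,x)\in X$ with $|x-x_0|<\eta/2$ and, for $j\ge J'$, of all pieces of $X_j$ that meet $\pi^{-1}(B(x_0,\eta/2))$. Then $V$ is open in $X$: the pieces are open in $X_j$, and if $|x-x_0|<\eta/2$, then all points of $X_j$, $j\ge J'$, that are close to $(*,x)$ lie in $\pi^{-1}(B(x_0,\eta/2))$, hence in $V$. Since $V\subset\pi^{-1}(B(x_0,\eta))$ and $V$ misses $E_j$ for $j<J'$, it is an arbitrarily small neighborhood of $(*,x_0)$. Each $V_j$ is clopen in $X_j$, so $\partial V\subset E_\infty$ and $\operatorname{trind}\partial V<\lambda$.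 Lemma~\ref{lem:infinity} gives $\operatorname{trind}X\le\lambda$.
\end{proof}

\section{One interval by hand, and the origin of the recursion}\label{sec:example}

Let $n=1$, so $Y=S^\lambda\times I$ is $2$-small. We construct arbitrarily small neighborhoods $V$ of $(*,\frac12)$ with $\operatorname{trind}\partial V\le\lambda$. For $n=1$ this is nothing special: a product neighborhood has boundary $W\times\{\text{two points}\}$, which is $1$-small. But the following construction uses only a covering property, so it will survive in all dimensions.

\medskip\noindent\emph{Gaps.} For $j\ge2$ divide $I$ into $j^2$ equal intervals, and give the $r$-th one the color $i\in\{1,\dots,j\}$ with $i\equiv r\pmod j$. Let $g^i_j$ be the union of the open middle thirds of the intervals of color $i$ (the \emph{gaps} of color $i$), and let $F^i_j=I\setminus g^i_j$. The components of $F_j^i$ have length at most $1/j$, so $M_j\times F^i_j$ is $1/j$-fine. The closures of gaps of different colors are disjoint; equivalently, the interiors of \emph{any two} of $F_j^1,\dots,F_j^j$ cover $I$.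

\medskip\noindent\emph{The neighborhood.} Let $0<\eta\le\frac14$ and $J\ge2$, and put $\Omega=(\frac12-\eta,\frac12+\eta)$ and $O_0=(\frac12-\frac\eta4,\frac12+\frac\eta4)$. Choose open intervals $O_1,O_2,\dots$ that cover $\Omega$, have closures in $\Omega$, and have lengths tending to $0$. Over $O_0$ we keep everything, and over $O_a$ we keep only the gaps of color $a$:
\[
V=(\{*\}\times O_0)\cup\bigcup_{j\ge J}M_j\times\Bigl(O_0\cup\bigcup_{a=1}^{j}(O_a\cap g_j^a)\Bigr),\qquad L=\partial V.
\]
$V$ is an open neighborhood of $(*,\frac12)$. It lies over $\Omega$ and misses $E_j$ for $j<J$, so it is small if $\eta$ is small and $J$ is large. By Lemma~\ref{lem:infinity} we need only look at $L$ near its points $(*,x)$, and there $|x-\frac12|\le\eta$.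

\medskip\noindent\emph{Inside.} Let $|x-\frac12|<\eta$, say $x\in O_a$ with $a\ge1$. For $j\ge\max(J,a)$ the set $L_j$ misses $M_j\times(O_a\cap g_j^a)\subset V$, so over $O_a$ it lies in the single fine set $M_j\times F_j^a$. Hence $(*,x)$ has a closed $1$-small neighborhood in $L$, and $\operatorname{trind}_{(*,x)}L\le\lambda$ by Lemma~\ref{lem:start} and (T2).

\medskip\noindent\emph{Edge.} Let $x=p=\frac12+\eta$ (the point $\frac12-\eta$ is treated in the same way). Here infinitely many colors come together, and no single fine set contains $L_j$. Given $\varepsilon\in(0,\eta/2)$, there is $\delta\in(0,\varepsilon/2]$ such that every $O_a$, $a\ge1$, meeting $(p-\delta,p+\delta)$ lies in $(p-\varepsilon,p+\varepsilon)$. Indeed, only finitely many $O_a$ have length $\ge\varepsilon/2$, and their closures miss $p$. Let $\Phi$ be the set of the indices $a\ge1$ such that $O_a$ meets $(p-\delta,p+\delta)$. For each $j\ge J$, the closure of $\bigcup_{a\in\Phi,\,a\le j}(O_a\cap g_j^a)$ is disjoint from the closure of $O_0\cup\bigcup_{b\notin\Phi,\,1\le b\le j}(O_b\cap g_j^b)$, because gaps of different colors have disjoint closures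 and $O_0$ is far from $p$. So the points of $L_j$ over the first closure form a clopen subset of $L_j$. It lies over $[p-\varepsilon,p+\varepsilon]$ and contains all points of $L_j$ over $(p-\delta,p+\delta)$, since the second closure misses $(p-\delta,p+\delta)$. For $j\ge J'$, where $J'\ge J$ is arbitrary, these clopen sets together with the points $(*,x')\in L$, $|x'-p|<\delta$, form an arbitrarily small open neighborhood of $(*,p)$ in $L$. Its boundary lies in $E_\infty$, so it has $\operatorname{trind}<\lambda$. Thus $\operatorname{trind}L\le\lambda$.

\medskip\noindent\emph{What is wasted, and how to use it.} Suppose now that the interiors of any $q$ of the sets $F_j^i$ cover. Give each $O_a$ a block of $k$ \emph{private} colors and remove the $k$ corresponding sets over $O_a$. Inside, $L$ then lies locally in $k$ fine sets. At the edge, the closure of what is kept over $O_a$ meets the closure of what is kept over $O_b$, $b\ne a$, only outside the interiors of $2k$ sets $F_j^i$. If $q=2k$, the two closures are disjoint, as above. But this is more than is needed. Suppose we aim at $\operatorname{trind}L\le\lambda+m$.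 Then the neighborhoods at the edge may have boundaries of $\operatorname{trind}<\lambda+m$; these boundaries need not be empty over $E_j$. So let $q=2k+s$ and \emph{reserve} $s$ colors that are never private. Since the interiors of the sets with the $2k$ private and the $s$ reserved colors together cover, the two closures meet only inside the $s$ reserved sets. In short, if $k$-small sets have $\operatorname{trind}\le\lambda+m$ and $s$-small sets have $\operatorname{trind}<\lambda+m$, then $(2k+s)$-small sets should have $\operatorname{trind}\le\lambda+m+1$. With $k=P_m$ and $s=P_{m-1}$ this is the Pell recursion. The start $(k,s)=(1,0)$ gives $2$, and $(k,s)=(2,1)$ gives $5=n+1$ for $n=4$.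

It is essential that different $O_a$ have different private colors. With the same $k$ private colors everywhere, the two closures would avoid only $k$ interiors, and we could conclude only that they meet inside $k+s$ fine sets.

\section{Producing more colors}\label{sec:colors}

The construction needs more and more colors as $j$ grows, while a $q$-small set comes with only $q$ fine sets at each level. The next lemma produces the missing ones.

\begin{lemma}\label{lem:colors}
Let $Z$ be a compact metric space, $\pi:Z\to I^n$ continuous, $q\ge1$, $\varepsilon\ge0$, and let $Z=C^1\cup\dots\cup C^q$ with each $C^i$ $\varepsilon$-fine. For all $N\ge q$ and $\delta>0$ there are $(\varepsilon+\delta)$-fine sets $F^1,\dots,F^N\subset Z$ such that the interiors in $Z$ of any $q$ of them cover $Z$.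
\end{lemma}

\begin{proof}
We first work with open sets, adding one family at a time, and pass to compact sets at the end. The pieces of $C^i$ are finitely many disjoint compacta. By uniform continuity of $\pi$, sufficiently small neighborhoods of them are pairwise disjoint open sets of $\pi$-diameter $\le\varepsilon+\delta$; let $\mathcal U_i$ be the family of these neighborhoods. Writing $U_i=\bigcup\mathcal U_i$, we have $U_1\cup\dots\cup U_q=Z$.

\emph{Adding one family.} Let $r\ge q$, and suppose that $\mathcal U_1,\dots,\mathcal U_r$ are finite families, each consisting of pairwise disjoint open sets of $\pi$-diameter $\le\varepsilon+\delta$, such that any $q$ of $U_1,\dots,U_r$ cover $Z$. A point is missed by some $q$ of these sets if and only if it lies in at most $r-q$ of them. So the assumption says that every point lies in at least $r-q+1$ of the $U_i$. A new set $U_{r+1}$ must catch the critical points, which lie in exactly $r-q+1$ of them. For $A\subset\{1,\dots,r\}$ with $|A|=r-q+1$ put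
\[
C_A=Z\setminus\bigcup_{i\notin A}U_i .
\]
This set is closed. A point of $C_A$ lies only in sets $U_i$ with $i\in A$, hence in all of them. So $C_A$ consists of the points $z$ with $\{i:z\in U_i\}=A$, and the sets $C_A$ are pairwise disjoint. Choose an index $i(A)\in A$ for each $A$, and pairwise disjoint open sets $V_A$ with $C_A\subset V_A\subset U_{i(A)}$. Let
\[
\mathcal U_{r+1}=\{V_A\cap G:\ |A|=r-q+1,\ G\in\mathcal U_{i(A)}\}.
\]
These are finitely many pairwise disjoint open sets of $\pi$-diameter $\le\varepsilon+\delta$, with union $U_{r+1}=\bigcup_AV_A$. Every critical point lies in some $C_A\subset U_{r+1}$. Hence every point lies in at least $(r+1)-q+1$ of $U_1,\dots,U_{r+1}$; that is, any $q$ of these sets cover $Z$. Continue until there are $N$ families.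

\emph{Shrinking.} For each $q$-element set $Q\subset\{1,\dots,N\}$ the open sets $U_i$, $i\in Q$, cover the compact metric space $Z$. So there are compact sets $F^i_Q\subset U_i$, $i\in Q$, whose interiors cover $Z$. Let $F^i$ be the union of the sets $F^i_Q$ over all $Q\ni i$. The interiors of any $q$ of the $F^i$ cover $Z$. Moreover $F^i\subset U_i$ is the disjoint union of the finitely many sets $F^i\cap G$, $G\in\mathcal U_i$. Each is clopen in $F^i$, hence compact, and has $\pi$-diameter $\le\varepsilon+\delta$. So $F^i$ is $(\varepsilon+\delta)$-fine.
\end{proof}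

We also need the analogue of the intervals $O_a$ of Section~\ref{sec:example}.

\begin{lemma}\label{lem:cover}
Let $x_0\in I^n$, $\eta>0$ and $\Omega=B(x_0,\eta)$. There are open sets $O_1,O_2,\dots$ of $I^n$ that cover $\Omega$, have closures contained in $\Omega$, and satisfy $\operatorname{diam}O_a\to0$. For any such sets, if $p\in I^n$, $|p-x_0|=\eta$ and $\varepsilon>0$, there is $\delta\in(0,\varepsilon]$ such that every $O_a$ that meets $B(p,\delta)$ lies in $B(p,\varepsilon)$.
\end{lemma}

\begin{proof}
For $i=0,1,\dots$ cover the compact shell
\[
\{x\in I^n:\eta(1-2^{-i})\le|x-x_0|\le\eta(1-2^{-i-1})\}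
\]
by finitely many balls of radius $\eta2^{-i-3}$ centered on it. Their closures lie in $\Omega$, because $1-2^{-i-1}+2^{-i-3}<1$. Enumerate these balls shell by shell, and add empty sets if the list is finite.

Now let $p$ and $\varepsilon$ be given. Only finitely many $O_a$ have diameter $\ge\varepsilon/2$, and $p$ is not in their closures, since these lie in $\Omega$. Let $0<\delta\le\varepsilon/2$ be less than the distances from $p$ to these finitely many sets. If $O_a$ meets $B(p,\delta)$, then $\operatorname{diam}O_a<\varepsilon/2$, and so $O_a\subset B(p,\delta+\varepsilon/2)\subset B(p,\varepsilon)$.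
\end{proof}

\section{The inductive step}\label{sec:step}

\begin{proposition}\label{prop:step}
Let $m\ge0$, $k\ge1$ and $s\ge0$. Assume that every $k$-small set has $\operatorname{trind}\le\lambda+m$ and every $s$-small set has $\operatorname{trind}<\lambda+m$. Then every $(2k+s)$-small set has $\operatorname{trind}\le\lambda+m+1$.
\end{proposition}

\begin{proof}
Put $q=2k+s$, let $X$ be $q$-small with $\varepsilon_j$ as in Definition~\ref{def:small}, and let $z_0=(*,x_0)\in X$. By Lemma~\ref{lem:infinity}, applied with $m+1$ in place of $m$, it suffices to find arbitrarily small open neighborhoods $V$ of $z_0$ in $X$ with $\operatorname{trind}\partial_XV\le\lambda+m$.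

\medskip\noindent\textbf{Colors.} Let $\eta>0$ be arbitrarily small, and let $J\ge2$ be arbitrarily large, in particular so large that $X_j$ is a union of $q$ $\varepsilon_j$-fine sets for $j\ge J$. Put $\Omega=B(x_0,\eta)$ and $O_0=B(x_0,\eta/4)$, and take $O_1,O_2,\dots$ from Lemma~\ref{lem:cover}. For $j\ge J$ the compact set
\[
Z_j=X_j\cap\pi^{-1}\bigl(\{x:|x-x_0|\le\eta\}\bigr)
\]
is a union of $q$ $\varepsilon_j$-fine sets. Since $j\ge2$, we have $s+kj\ge q$. So Lemma~\ref{lem:colors} with $N=s+kj$ and $\delta=1/j$ gives sets $F_j^1,\dots,F_j^{s+kj}\subset Z_j$ that are $(\varepsilon_j+1/j)$-fine, such that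
\begin{equation}\label{eq:anyq}
\text{the interiors in $Z_j$ of any $q$ of the sets $F_j^i$ cover $Z_j$.}
\end{equation}
The colors $1,\dots,s$ are reserved. The private colors of $O_a$, $a\ge1$, are those in
\[
\tau_a=\{s+(a-1)k+1,\dots,s+ak\}.
\]
The sets $\tau_a$ have $k$ elements, are pairwise disjoint, and contain no reserved color; for $a\le j$ the colors in $\tau_a$ are available at level $j$.

\medskip\noindent\textbf{The neighborhood.} For $j\ge J$ put
\[
U_{j,0}=X_j\cap\pi^{-1}(O_0),\qquad
U_{j,a}=\bigl(X_j\cap\pi^{-1}(O_a)\bigr)\setminus\bigcup_{i\in\tau_a}F_j^i\quad(1\le a\le j),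
\]
and $U_j=\bigcup_{a=0}^jU_{j,a}$. These sets are open in $X_j$ and contained in $Z_j$. Let
\[
V=\{(*,x)\in X:x\in O_0\}\cup\bigcup_{j\ge J}U_j .
\]
If $(*,x)\in X$ and $x\in O_0$, then all points of $X$ close to $(*,x)$ lie in $\pi^{-1}(O_0)$ and in $E_\infty\cup\bigcup_{j\ge J}E_j$, hence in $V$. So $V$ is open in $X$. It contains $z_0$, lies in $\pi^{-1}(\Omega)$, and misses $E_j$ for $j<J$. Thus $V$ is arbitrarily small.

Let $L=\partial_XV$. Then $L_j=\emptyset$ for $j<J$. For $j\ge J$, $L_j$ is the boundary of $U_j$ in $X_j$, so that $L_j\cap U_j=\emptyset$ and $L_j\subset\overline{U_j}$. (Since $X_j$ is compact, closures of its subsets may be taken in $X_j$ or in $Y$.) Points $(*,x)\in L$ satisfy $|x-x_0|\le\eta$. By Lemma~\ref{lem:infinity}, in order to prove $\operatorname{trind}L\le\lambda+m$ it suffices to show that $\operatorname{trind}_zL\le\lambda+m$ for these points $z=(*,x)$. We distinguish whether $|x-x_0|$ is less than or equal to $\eta$.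

\medskip\noindent\textbf{Inside: $|x-x_0|<\eta$.} Choose $a\ge1$ with $x\in O_a$, and a closed ball $D\subset O_a$ of $I^n$ about $x$. Let $N=L\cap\pi^{-1}(D)$, a closed neighborhood of $z$ in $L$. For $j\ge\max(J,a)$ the set $N_j$ lies over $O_a$ and misses $U_{j,a}$, so
\[
N_j\subset\bigcup_{i\in\tau_a}F_j^i .
\]
Since $|\tau_a|=k$ and $\varepsilon_j+1/j\to0$, the set $N$ is $k$-small. By assumption $\operatorname{trind}N\le\lambda+m$, and $\operatorname{trind}_zL\le\lambda+m$ by (T2).

\medskip\noindent\textbf{Edge: $|x-x_0|=\eta$.} Write $p=x$. Let $0<\varepsilon<\eta/2$ and $J'\ge J$ be arbitrary, and take $\delta$ from Lemma~\ref{lem:cover}. As in the example, we separate the sets $O_a$ near $p$ from the others (Figure~\ref{fig:edge}). Put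
\[
\Phi=\{a\ge1:O_a\cap B(p,\delta)\ne\emptyset\},\qquad\text{so that }O_a\subset B(p,\varepsilon)\text{ for }a\in\Phi,
\]
and, for $j\ge J'$,
\[
A_j=\overline{\bigcup_{a\in\Phi,\;a\le j}U_{j,a}},\qquad
G_j=\overline{U_{j,0}\cup\bigcup_{b\notin\Phi,\;1\le b\le j}U_{j,b}} .
\]
Then
\begin{equation}\label{eq:AG}
L_j\subset\overline{U_j}=A_j\cup G_j,\qquad
A_j\subset\pi^{-1}\bigl(\overline{B(p,\varepsilon)}\bigr),\qquad
G_j\cap\pi^{-1}(B(p,\delta))=\emptyset .
\end{equation}
The last equality holds because $B(p,\delta)$ is open and disjoint from each $O_b$ with $b\notin\Phi$, $b\ge1$, and from $O_0$, as $\delta\le\varepsilon<\eta/2$.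

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[thick] (-3.2,0) -- (3.2,0);
\fill[gray!35] (0,-0.8) circle (0.5);
\fill[gray!35] (0.7,-0.9) circle (0.5);
\fill[gray!35] (-0.7,-0.9) circle (0.5);
\fill[gray!35] (0.35,-0.3) circle (0.22);
\fill[gray!35] (-0.35,-0.3) circle (0.22);
\fill[gray!35] (0.75,-0.3) circle (0.22);
\fill[gray!35] (-0.75,-0.3) circle (0.22);
\draw (0,-0.8) circle (0.5);
\draw (0.7,-0.9) circle (0.5);
\draw (-0.7,-0.9) circle (0.5);
\draw (0.35,-0.3) circle (0.22);
\draw (-0.35,-0.3) circle (0.22);
\draw (0.75,-0.3) circle (0.22);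
\draw (-0.75,-0.3) circle (0.22);
\draw (1.6,-0.9) circle (0.5);
\draw (-1.6,-0.9) circle (0.5);
\draw (1.35,-0.3) circle (0.2);
\draw (-1.35,-0.3) circle (0.2);
\draw (0,-2.2) circle (0.95);
\draw (1.8,-2.2) circle (0.95);
\draw (-1.8,-2.2) circle (0.95);
\draw[dashed] (-1,0) arc (180:360:1);
\draw[dashed] (-2.4,0) arc (180:360:2.4);
\fill (0,0) circle (0.05);
\node[above] at (0,0) {$p$};
\node[above] at (1,0) {$\delta$};
\node[above] at (2.4,0) {$\varepsilon$};
\node[right] at (3.2,0) {$|x-x_0|=\eta$};
\node at (3.1,-1.2) {$\Omega$};
\end{tikzpicture}
\caption{A point $p$ on the sphere $|x-x_0|=\eta$, drawn as a straight line, with $\Omega$ below it. Some of the sets $O_a$ that cover $\Omega$ are shown; they shrink toward the sphere. The dashed arcs bound $B(p,\delta)$ and $B(p,\varepsilon)$ in $\Omega$. The gray sets, with indices in $\Phi$, meet $B(p,\delta)$ and therefore lie in $B(p,\varepsilon)$.}\label{fig:edge}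
\end{figure}

Let
\[
V'=\{(*,x')\in L:|x'-p|<\delta\}\cup\bigcup_{j\ge J'}(L_j\setminus G_j).
\]
This set is open in $L$: each $L_j\setminus G_j$ is open in $L_j$, and if $|x'-p|<\delta$, then all points of $L_j$, $j\ge J'$, that are close to $(*,x')$ lie in $\pi^{-1}(B(p,\delta))$, hence outside $G_j$. It contains $z$. By \eqref{eq:AG}, $L_j\setminus G_j\subset A_j$, so $V'$ lies in $\pi^{-1}(\overline{B(p,\varepsilon)})$; and it misses $E_j$ for $j<J'$. So $V'$ is an arbitrarily small open neighborhood of $z$ in $L$.

Let $T=\partial_LV'$. Then $T_j=\emptyset$ for $j<J'$, and for $j\ge J'$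
\[
T_j\subset\overline{L_j\setminus G_j}\cap G_j\subset A_j\cap G_j .
\]
We claim that
\begin{equation}\label{eq:corner}
A_j\cap G_j\subset\bigcup_{i=1}^sF_j^i\qquad(j\ge J'),
\end{equation}
where the right side is empty if $s=0$. Let $w\in A_j\cap G_j$. Closures commute with finite unions, so $w\in\overline{U_{j,a}}$ for some $a\in\Phi$ with $a\le j$. Then $|\pi(w)-p|\le\varepsilon<\eta/2$, hence $|\pi(w)-x_0|>\eta/2$ and $w\notin\overline{U_{j,0}}$. Therefore $w\in\overline{U_{j,b}}$ for some $b\notin\Phi$ with $1\le b\le j$, and in particular $b\ne a$. Since $U_{j,a}$ and $U_{j,b}$ are contained in the closed set $Z_j$, we have $w\in Z_j$. Now $U_{j,a}$ is disjoint from $F_j^i$ for $i\in\tau_a$, and $U_{j,b}$ is disjoint from $F_j^i$ for $i\in\tau_b$. So $w$ lies in none of the interiors in $Z_j$ of the sets $F_j^i$ with $i\in\tau_a\cup\tau_b$. The set $\tau_a\cup\tau_b\cup\{1,\dots,s\}$ has exactly $2k+s=q$ elements, and by \eqref{eq:anyq} $w$ lies in the interior of $F_j^i$ for one of these indices. It must be some $i\le s$. This proves \eqref{eq:corner}.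

By \eqref{eq:corner} the set $T$ is $s$-small, so $\operatorname{trind}T<\lambda+m$ by assumption. Hence $\operatorname{trind}_zL\le\lambda+m$.

The two cases give $\operatorname{trind}L\le\lambda+m$, which proves the proposition.
\end{proof}

Infinitely many sets $O_a$ are in general needed to cover $\Omega$ by sets whose closures stay away from the sphere $|x-x_0|=\eta$; this is why the number of colors grows with $j$. At a single level $j$ only $O_0,O_1,\dots,O_j$ are used. This is harmless, since a given point of $\Omega$ lies in some $O_a$ with $a\ge1$, and $O_a$ is in use at all levels $j\ge\max(J,a)$.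

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We show by induction on $m\ge-1$ that every $P_m$-small set has $\operatorname{trind}<\lambda+m+1$; for $m\ge0$ this means $\operatorname{trind}\le\lambda+m$. The cases $m=-1$ and $m=0$, with $P_{-1}=0$ and $P_0=1$, are Lemma~\ref{lem:start}. If the statement holds for $m-1$ and $m$, where $m\ge0$, then Proposition~\ref{prop:step} with $k=P_m$ and $s=P_{m-1}$ gives it for $m+1$, because $2k+s=P_{m+1}$.

Now let $\lambda=\lambda(\alpha)$, $n=n(\alpha)$ and $n+1\le P_m$ with $m\ge0$. By Lemma~\ref{lem:cube}, $S^\alpha=Y$ is $P_m$-small, so $\operatorname{trind}S^\alpha\le\lambda+m$.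
\end{proof}

\begin{remark}
If one never reserves a color, that is, if one applies Proposition~\ref{prop:step} with $k=2^m$ and $s=0$, starting from Lemma~\ref{lem:start}, one obtains $\operatorname{trind}\le\lambda+m$ for $2^m$-small sets. With Lemma~\ref{lem:cube} this is the bound \eqref{eq:doubling}. The whole gain comes from the reserved colors. It changes the growth rate from $2$ to $1+\sqrt2$, since
\[
P_m=\frac{(1+\sqrt2)^{m+1}-(1-\sqrt2)^{m+1}}{2\sqrt2};
\]
both sides satisfy the same recursion and agree for $m=-1,0$.
\end{remark}

\section{The counterexamples, and the cases that survive}\label{sec:counter}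

Part (iii) of Corollary~\ref{cor:main} requires a lower bound for $\operatorname{trind}S^{\omega_0+1}$. We use two standard facts about partitions. A \emph{partition} in a space $Q$ between disjoint closed sets $A$ and $B$ is a closed set $C$ such that $Q\setminus C$ is the union of two disjoint open sets, one containing $A$ and the other containing $B$.
\begin{enumerate}
\item[(D1)] If $j\ge1$ and $C$ is a closed subset of a separable metrizable space $Q$ with $\dim C\le j-1$, then for any $j$ pairs of disjoint closed subsets of $Q$ there are partitions $C_1,\dots,C_j$ in $Q$ between the members of these pairs with $C\cap C_1\cap\dots\cap C_j=\emptyset$.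
\item[(D2)] Partitions between the $j+1$ pairs of opposite faces of a $(j+1)$-dimensional cube always have a common point.
\end{enumerate}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(i) We have $P_i\ge2^i+1$ for $i\ge2$: indeed $P_2=5$, and $P_{i+1}\ge2P_i+1\ge2^{i+1}+1$ as $P_{i-1}\ge1$. For $m\ge3$ and $i=m-1$ this says $2^{m-1}+1\le P_{m-1}$. Theorem~\ref{thm:main} gives $\operatorname{trind}S^{\lambda+2^{m-1}}\le\lambda+m-1$.

(ii) ``$\le$'' is Theorem~\ref{thm:main}, since $4+1=P_2$. ``$\ge$'' holds by (T1) and \eqref{eq:known}, because $S^{\omega_0+3}$ embeds in $S^{\omega_0+4}=S^{\omega_0+3}\times I$.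

(iii) For $m\ge3$ the equality fails by (i). For $m=2$ it is the value of $\operatorname{trind}S^{\omega_0+2}$ in \eqref{eq:known}. Let $m=1$. Then $\operatorname{trind}S^{\omega_0+1}\le\omega_0+1$ by Theorem~\ref{thm:main}, since $1+1=P_1$. Suppose that $\operatorname{trind}S^{\omega_0+1}\le\omega_0$. Then the point $(*,\frac12)$ of $S^{\omega_0}\times I$ has an open neighborhood $V\subset S^{\omega_0}\times(\frac14,\frac34)$ such that $d=\operatorname{trind}\partial V$ is finite. For all large $j$ the set $V$ contains $I^j\times\{\frac12\}$, where $I^j=S^j$ is the summand of $S^{\omega_0}$. Fix such a $j$ with $j\ge1$ and $j>d$.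

Let $Q=I^j\times[\frac12,1]$, and let $C$ be the boundary of $V\cap Q$ in $Q$. Then $C\subset\partial V$. The set $V\cap Q$ contains the face $I^j\times\{\frac12\}$, and its closure misses the face $I^j\times\{1\}$. So $C$ is a partition in the $(j+1)$-dimensional cube $Q$ between these two opposite faces. If $\dim C\le j-1$, then by (D1) there would be partitions between the remaining $j$ pairs of opposite faces of $Q$ whose intersection misses $C$, contradicting (D2). So $\dim C\ge j$. By (T1), $\operatorname{trind}C\le\operatorname{trind}\partial V=d$ is finite, so (T3) gives $d\ge\operatorname{trind}C=\dim C\ge j>d$, a contradiction. Hence $\operatorname{trind}S^{\omega_0+1}=\omega_0+1$.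
\end{proof}

\begin{thebibliography}{1}
\bibitem{FST}
\emph{On finite sum theorems for transfinite inductive dimensions},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 111088}.
\end{thebibliography}
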